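\title{Hamilton decompositions of the lexicographic product of a snark with $\overline{K_2}$}

\begin{abstract}
Replacing every vertex of a cubic graph $G$ by two nonadjacent copies gives the $6$-regular graph $G[\overline{K_2}]$. We answer in the negative the question whether $G[\overline{K_2}]$ decomposes into three Hamilton cycles for every snark $G$: if every edge of a snark is replaced by a chain of three or more diamonds, the result is a snark with no such decomposition. The Petersen graph gives an example on $190$ vertices, and for the Petersen graph two diamonds per edge are not enough. In the other direction, $G[\overline{K_2}]$ has a Hamilton decomposition whenever the cubic graph $G$ is $3$-edge-connected, whenever it is connected and $3$-edge-colorable, and whenever its $2$-edge-cuts satisfy a splitting condition.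
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple unless they are called multigraphs. A \emph{decomposition} of a graph is a set of edge-disjoint subgraphs that together contain every edge. It is a \emph{Hamilton decomposition} if these subgraphs are Hamilton cycles, and a \emph{$1$-factorization} if they are perfect matchings. For a cubic (that is, $3$-regular) graph, a $1$-factorization is the same as a \emph{$3$-edge-coloring}, a coloring of the edges with three colors in which the three edges at each vertex have different colors. A \emph{snark} is a connected bridgeless cubic graph that has no $1$-factorization; the Petersen graph is an example.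

The \emph{lexicographic product} $G[X]$ of graphs $G$ and $X$ has vertex set $V(G)\times V(X)$, and $(u,x)$ is adjacent to $(v,y)$ if and only if either $uv\in E(G)$, or $u=v$ and $xy\in E(X)$. We take $X=\overline{K_2}$, the graph with two vertices $0,1$ and no edge, and write $v^0,v^1$ for $(v,0),(v,1)$. The pair $\{v^0,v^1\}$ is the \emph{fiber} of $v$. An edge $uv$ of $G$ gives rise to the four edges $u^0v^0$, $u^0v^1$, $u^1v^0$, $u^1v^1$, which are said to lie \emph{over} $uv$. If $G$ is cubic, then $G[\overline{K_2}]$ is $6$-regular, and a Hamilton decomposition consists of three Hamilton cycles. The following question is posed in \cite{HDP}.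

\begin{quote}
\emph{Does $G[\overline{K_2}]$ have a Hamilton decomposition for every snark $G$?}
\end{quote}

To see why snarks are the case to ask about, consider the other connected cubic graphs. If $G$ has a bridge, there is no decomposition: each of the three Hamilton cycles would have to use at least two edges over the bridge, and there are only four such edges. If $G$ has a $3$-edge-coloring, with colors $1,2,3$ read modulo $3$, there is a natural first step. Over an edge $uv$ of color $i$,
\begin{equation}\label{eq:standard}
\text{give } u^0v^1,\ u^1v^0 \text{ color } i,\qquad u^0v^0 \text{ color } i-1,\qquad u^1v^1 \text{ color } i+1 .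
\end{equation}
Over its edge of color $i$, the vertex $v^0$ meets the colors $i$ and $i-1$, and $v^1$ meets $i$ and $i+1$. So every vertex meets every color twice, and the color classes $H_1,H_2,H_3$ are $2$-factors (spanning $2$-regular subgraphs). For $G=K_4$ with color classes $\{ab,cd\}$, $\{ac,bd\}$, $\{ad,bc\}$, the class $H_1$ is the Hamilton cycle $a^0c^0d^1a^1b^0d^0c^1b^1$, and the cyclic permutation $b\mapsto c\mapsto d\mapsto b$ carries it to $H_2$ and then to $H_3$. In general the $2$-factors of \eqref{eq:standard} have several components, but these can always be merged when $G$ is connected (Corollary~\ref{cor:colorable}). The connected cubic graphs that remain are exactly the snarks.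

One would guess that the answer is yes. The count that excludes bridges has room to spare at a cut with two edges, where six of eight edges are needed, and we shall see that the Petersen graph has a decomposition. Nevertheless, many cuts with two edges, placed in series, produce an obstruction. A \emph{diamond} is $K_4$ minus an edge, and its two vertices of degree $2$ are its \emph{poles}. For a cubic graph $G_0$ and an integer $t\ge 0$, let $G_0^{(t)}$ be obtained from $G_0$ by replacing every edge $uv$ by a \emph{chain}: $t$ new diamonds $D_1,\dots,D_t$, where $D_j$ has poles $y_j,y_j'$, and the $t+1$ \emph{chain edges} $uy_1,\ y_1'y_2,\ \dots,\ y_t'v$ (Figure~\ref{fig:chain}). Thus $G_0^{(0)}=G_0$.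

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \x in {1,4,7}{
  \draw (\x,0)--(\x+1,0.6)--(\x+2,0)--(\x+1,-0.6)--cycle (\x+1,0.6)--(\x+1,-0.6);
  \foreach \p in {(\x,0),(\x+1,0.6),(\x+1,-0.6),(\x+2,0)} \fill \p circle (2pt);}
\foreach \x in {0,3,6,9} \draw[very thick] (\x,0)--(\x+1,0);
\draw (-0.6,0.5)--(0,0)--(-0.6,-0.5) (10.6,0.5)--(10,0)--(10.6,-0.5);
\fill (0,0) circle (2pt) (10,0) circle (2pt);
\node[below] at (0.1,-0.05) {$u$}; \node[below] at (9.9,-0.05) {$v$};
\foreach \x/\A in {1/1,4/2,7/3}{
  \node[below] at (\x-0.1,-0.05) {$y_{\A}$}; \node[below] at (\x+2.1,-0.05) {$y'_{\A}$};}
\end{tikzpicture}
\caption{The chain of three diamonds that replaces an edge $uv$ of $G_0$ in $G_0^{(3)}$. Deleting any two of the four chain edges (thick) disconnects the graph.}\label{fig:chain}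
\end{figure}

\begin{theorem}\label{thm:counter}
Let $G_0$ be any snark and let $t\ge 3$. Then $G=G_0^{(t)}$ is a snark and $G[\overline{K_2}]$ has no Hamilton decomposition.
\end{theorem}

So the answer to the question is no. With $G_0$ the Petersen graph, which has $10$ vertices and $15$ edges, and $t=3$, the snark $G$ has $10+15\cdot 12=190$ vertices. For this choice of $G_0$ the bound on $t$ is sharp.

\begin{theorem}\label{thm:petersen}
Let $\Pi$ be the Petersen graph. Then $\Pi^{(t)}[\overline{K_2}]$ has a Hamilton decomposition if and only if $t\le 2$.
\end{theorem}

Without cuts of size two the obstruction disappears. A graph is \emph{$3$-edge-connected} if it stays connected after the deletion of any set of at most two edges.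

\begin{theorem}\label{thm:three}
If $G$ is a $3$-edge-connected cubic graph, then $G[\overline{K_2}]$ has a Hamilton decomposition.
\end{theorem}

Theorem~\ref{thm:split} extends this to a class of graphs with $2$-edge-cuts. We do not claim a complete classification of the bridgeless cubic graphs with $2$-edge-cuts for which $G[\overline{K_2}]$ has a Hamilton decomposition.

All the proofs project the problem down to $G$, by recording how many edges of each Hamilton cycle lie over each edge of $G$. The parities of these numbers behave like a $3$-edge-coloring with a fourth, neutral value, and Section~\ref{sec:weights} shows that long chains forbid the neutral value. Section~\ref{sec:labelings} reverses the projection: suitable numbers on $G$, encoded as a labeling of the edges, lift to a Hamilton decomposition. Sections~\ref{sec:petersen}--\ref{sec:split} construct labelings.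

\section{Weights and the counterexample}\label{sec:weights}

We fix notation for cuts, allowing multigraphs because they are needed in Sections~\ref{sec:three} and~\ref{sec:split}. In a multigraph two parallel edges form a cycle of length $2$. For a set $S$ of vertices, $\delta(S)$ is the set of edges with exactly one end in $S$. A \emph{cut} is a set $\delta(S)$ with $S$ nonempty and different from the whole vertex set, and a \emph{$k$-edge-cut} is a cut with exactly $k$ edges. A multigraph is $3$-edge-connected if and only if all its cuts have at least three edges. A \emph{bridge} is an edge that lies on no cycle; in a connected multigraph, $e$ is a bridge if and only if $\{e\}$ is a cut.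

One parity count is used repeatedly. Let $\varphi$ be an integer-valued function on the edges of a loopless multigraph such that the values on the edges at each vertex sum to the same constant $c$. Adding these sums over $v\in S$ counts edges inside $S$ twice and edges of $\delta(S)$ once, so
\begin{equation}\label{eq:parity}
\sum_{e\in\delta(S)}\varphi(e)\equiv c\,|S| \pmod 2 .
\end{equation}
For instance, $|\delta(S)|\equiv|S|$ in a cubic multigraph, and $|M\cap\delta(S)|\equiv|S|$ for every perfect matching $M$.

\begin{lemma}\label{lem:weights}
Let $G$ be a cubic graph, let $H_1,H_2,H_3$ be a Hamilton decomposition of $G[\overline{K_2}]$, and let $w_i(e)$ be the number of edges of $H_i$ over $e\in E(G)$. Then for all edges $e$, vertices $v$, cuts $\delta(S)$ of $G$, and $i\in\{1,2,3\}$: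
\begin{enumerate}
\item[(a)] $w_1(e)+w_2(e)+w_3(e)=4$;
\item[(b)] $w_i(e)\le 3$;
\item[(c)] $\sum_{e\ni v}w_i(e)=4$;
\item[(d)] $\sum_{e\in\delta(S)}w_i(e)$ is even and at least $2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each of the four edges over $e$ lies in exactly one $H_i$. (b) The four edges over $e$ form a $4$-cycle, and a Hamilton cycle of a graph with at least eight vertices contains no $4$-cycle. (c) The vertices $v^0$ and $v^1$ are nonadjacent and have degree $2$ in $H_i$. (d) The edges over $\delta(S)$ are those with exactly one end in $S\times\{0,1\}$, and a cycle that visits both this set and its complement crosses between them an even, positive number of times.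
\end{proof}

By (a) and (b), the \emph{weight vector} $(w_1(e),w_2(e),w_3(e))$ is a permutation of $(2,1,1)$, $(3,1,0)$ or $(2,2,0)$. Its reduction modulo $2$, the \emph{parity vector} $p(e)$, lies in the group $\{000,011,101,110\}\subseteq\mathbb Z_2^3$, and by (c) the three parity vectors at a vertex sum to zero. Three nonzero elements with sum zero are distinct, because if two were equal the third would be zero. Hence, if $p(e)\ne 000$ for every edge, then $p$ is a $3$-edge-coloring of $G$. A Hamilton decomposition over a snark therefore needs edges with parity vector $000$, that is, with weight vector a permutation of $(2,2,0)$. Over such an edge one of the three cycles is absent.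

This absence is what $2$-edge-cuts restrict. By (d), the two edges of a $2$-edge-cut have the same parity vector, and no $H_i$ is absent over both. Consider a chain with one diamond. Its two chain edges form a cut, so if one has parity vector $000$ then so does the other, and their zeros are in different coordinates, as in $(0,2,2)$ and $(2,0,2)$. With two diamonds there are three chain edges, any two of which form a cut, and the three zeros use up all three coordinates. With three diamonds there is no coordinate left for the fourth zero.

\begin{lemma}\label{lem:snark}
If $G_0$ is a snark and $t\ge0$, then $G_0^{(t)}$ is a snark.
\end{lemma}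

\begin{proof}
The graph $G=G_0^{(t)}$ is simple, cubic and connected. Every edge of a diamond lies in a triangle. If $e$ is a chain edge in the chain replacing $uv$, take a cycle of $G_0$ through $uv$, which exists because $G_0$ is bridgeless, and replace each of its edges by a path through the corresponding chain; such a path contains all chain edges of the chain, so $e$ lies on a cycle. Thus $G$ is bridgeless.

Suppose that $G$ has a $3$-edge-coloring. Let $D$ be one of the diamonds. Each color class is a perfect matching, so by \eqref{eq:parity} it contains an even number of edges of $\delta(V(D))$, as $|V(D)|=4$. The two edges of $\delta(V(D))$ therefore have the same color, and so all chain edges of one chain have the same color. Give each edge of $G_0$ the color of its chain edges. At a vertex $v$ of $G_0$ the three edges of $G$ are chain edges of the three chains ending at $v$, and they have different colors. This is a $3$-edge-coloring of $G_0$, a contradiction.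
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
By Lemma~\ref{lem:snark}, $G$ is a snark. Suppose that $G[\overline{K_2}]$ has a Hamilton decomposition, with weights $w_i$ and parity vectors $p$ as above. Fix a chain. Any two of its chain edges form the cut $\delta(S)$, where $S$ is the union of the diamonds between them. By Lemma~\ref{lem:weights}(d), all chain edges of the chain have the same parity vector.

This vector is not $000$. Otherwise every chain edge of the chain has a weight vector that is a permutation of $(2,2,0)$. There are $t+1\ge4$ chain edges and three coordinates, so two chain edges $e,f$ have their zero in the same coordinate $i$. Then $w_i(e)+w_i(f)=0$, contrary to Lemma~\ref{lem:weights}(d).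

Give each edge of $G_0$ the common parity vector of its chain, which is one of $011,101,110$. At a vertex $v$ of $G_0$, Lemma~\ref{lem:weights}(c) says that the three vectors sum to zero, so they are distinct. This is a $3$-edge-coloring of the snark $G_0$, a contradiction.
\end{proof}

\section{From labelings to Hamilton cycles}\label{sec:labelings}

We now prescribe weight vectors on $G$ and look for a Hamilton decomposition that realizes them. Two kinds of vectors suffice: permutations of $(2,1,1)$, whose parity vector is nonzero (kind N), and permutations of $(0,2,2)$, whose parity vector is zero (kind Z). In both cases one coordinate differs from the other two, and we call it the color of the edge. Three N-edges at a vertex satisfy Lemma~\ref{lem:weights}(c) only if their colors are different, since their parity vectors must be. If a Z-edge meets two N-edges, the latter must have equal parity vectors, hence a common color $i$; they already contribute $2+2$ in coordinate $i$, so the Z-edge has its zero there. These two patterns are the only ones we use.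

\begin{definition}\label{def:labeling}
A \emph{labeling} of a cubic loopless multigraph $G$ assigns to each edge a color in $\{1,2,3\}$ and a kind, N or Z, so that every vertex is of one of the following types:
\begin{enumerate}
\item[(I)] three N-edges of three different colors;
\item[(II)] one Z-edge and two N-edges, all three of the same color.
\end{enumerate}
We write $Z_i$ for the set of Z-edges of color $i$. The labeling is \emph{connected} if $G-Z_i$ is connected for $i=1,2,3$. The \emph{weights} of the labeling are
\[
w_i(e)=\begin{cases}
2 & \text{if $e$ is an N-edge of color $i$,}\\
1 & \text{if $e$ is an N-edge of another color,}\\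
0 & \text{if $e$ is a Z-edge of color $i$,}\\
2 & \text{if $e$ is a Z-edge of another color.}
\end{cases}
\]
\end{definition}

The weights satisfy $w_1(e)+w_2(e)+w_3(e)=4$ and
\begin{equation}\label{eq:four}
\sum_{e\ni v}w_i(e)=4\qquad\text{for every vertex $v$ and color $i$.}
\end{equation}
Indeed, at a vertex of type (I) the sum is $2+1+1$, and at a vertex of type (II) it is $0+2+2$ if $i$ is the common color and $2+1+1$ otherwise.

\begin{theorem}\label{thm:labeling}
If a cubic graph $G$ has a connected labeling, then $G[\overline{K_2}]$ has a Hamilton decomposition.
\end{theorem}

Connectedness is the least one can ask: a subgraph with $w_i(e)$ edges over each $e$ has no edge over $Z_i$, so it is disconnected if $G-Z_i$ is. The proof has two steps. We first realize the weights by three $2$-factors, and then merge the components of the $2$-factors without changing the weights. Call a coloring of $E(G[\overline{K_2}])$ with colors $1,2,3$ \emph{balanced} if every vertex is incident with exactly two edges of each color, that is, if the color classes $H_1,H_2,H_3$ are $2$-factors.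

\begin{lemma}\label{lem:exists}
For every labeling of a cubic graph $G$ there is a balanced coloring of $G[\overline{K_2}]$ in which exactly $w_i(e)$ edges over $e$ have color $i$, for all $e$ and $i$.
\end{lemma}

\begin{proof}
For each vertex $v$ and each edge $e$ at $v$, we first prescribe the two colors that $v^0$ and $v^1$ are to meet over $e$. If $v$ is of type (I), then over the edge of color $i$ let $v^0$ meet $\{i,i-1\}$ and $v^1$ meet $\{i,i+1\}$, as in \eqref{eq:standard}. If $v$ is of type (II), with Z-edge $z$ and N-edges $e,f$ of color $i$, and $\{i,j,k\}=\{1,2,3\}$, prescribe
\[
\begin{array}{c|ccc}
 & z & e & f\\ \hline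
v^0 & \{j,k\} & \{i,j\} & \{i,k\}\\
v^1 & \{j,k\} & \{i,k\} & \{i,j\}
\end{array}
\]
In both cases each of $v^0,v^1$ meets each color twice. It remains to realize the prescription over each edge $uv$; let $i$ be its color and $j,k$ the other two colors.

If $uv$ is an N-edge, then in each of the two fibers one vertex is to meet $\{i,j\}$ and the other $\{i,k\}$. Give color $j$ to the edge joining the two vertices that are to meet $\{i,j\}$, color $k$ to the edge joining the two that are to meet $\{i,k\}$, and color $i$ to the other two edges. If $uv$ is a Z-edge, all four vertices are to meet $\{j,k\}$; give $u^0v^0,u^1v^1$ color $j$ and $u^0v^1,u^1v^0$ color $k$. The number of edges of each color is the prescribed weight.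
\end{proof}

To merge components we recolor near one vertex $v$ of $G$. The basic move is a \emph{swap} at a neighbor $x$ of $v^0$ and $v^1$, which exchanges the colors of $xv^0$ and $xv^1$. It changes neither the weights nor the colors met by $x$. The difficulty is that one swap of two different colors destroys the balance at $v^0$ and $v^1$, so several swaps must be made together, and they must help one color without breaking a cycle of another.

\begin{example}\label{ex:k33}
Let $G=K_{3,3}$ have vertices $\ell_m,r_m$ ($m\in\mathbb Z_3$), let $\ell_mr_{m+i}$ have color $i$, and color $G[\overline{K_2}]$ by \eqref{eq:standard}. Then $H_i$ consists of the three $4$-cycles $\ell_m^0\,r_{m+i+1}^0\,\ell_{m+1}^1\,r_{m+i}^1$: the edges of $G$ under the four consecutive edges have colors $i+1,\ i,\ i-1,\ i$. Let $v=\ell_0$. In $H_i$ the vertices $v^0$ and $v^1$ lie on different cycles,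
\[
v^0\,r_{i+1}^0\,\ell_1^1\,r_i^1 \qquad\text{and}\qquad v^1\,r_{i+2}^1\,\ell_2^0\,r_i^0 .
\]
Thus $r_m^0v^0$ has color $m-1$ and $r_m^0v^1$ has color $m$. Swap at all three vertices $r_0^0,r_1^0,r_2^0$. In color $i$, the edges $r_{i+1}^0v^0$ and $r_i^0v^1$ are replaced by $r_{i+1}^0v^1$ and $r_i^0v^0$, and the two $4$-cycles become the $8$-cycle $v^0\,r_i^1\,\ell_1^1\,r_{i+1}^0\,v^1\,r_{i+2}^1\,\ell_2^0\,r_i^0$. This happens in all three colors at once. After the swaps, each of the paths $r_i^1\ell_1^1r_{i+1}^0$ and $r_{i+2}^1\ell_2^0r_i^0$ has one end joined to $v^0$ and the other joined to $v^1$.
\end{example}

The last sentence of the example identifies the goal in general. Both requirements, that the result be a coloring of the same graph and that each path run from $v^0$ to $v^1$, ask that certain pairs of edges be separated, and the pairs form two perfect matchings.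

\begin{lemma}\label{lem:merge}
Let $G$ be a cubic graph, let $\chi$ be a balanced coloring of $G[\overline{K_2}]$ with color classes $H_1,H_2,H_3$, and let $v\in V(G)$. There is a balanced coloring $\chi'$, with color classes $H_1',H_2',H_3'$, such that
\begin{enumerate}
\item[(a)] over every edge of $G$, each color occurs equally often in $\chi$ and in $\chi'$;
\item[(b)] for each $i$, the graph $H_i'$ has as many components as $H_i$ if $v^0,v^1$ lie in the same component of $H_i$, and one fewer if they do not.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $L$ be the set of the twelve edges incident with $v^0$ or $v^1$. We call them \emph{legs}, and we call the end of a leg that is not in $\{v^0,v^1\}$ its \emph{outer end}. There are four legs of each color. We define two partitions of $L$ into pairs.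

Each of the six vertices $x$ in the fibers of the neighbors of $v$ is the outer end of exactly two legs, $xv^0$ and $xv^1$. These six pairs are the \emph{outer pairs}.

Fix a color $i$. The graph $H_i$ is a disjoint union of cycles, and $v^0,v^1$ are nonadjacent. Whether $v^0,v^1$ lie on the same cycle or on two different cycles, $H_i-\{v^0,v^1\}$ consists of two paths $Q_i,Q_i'$ and some number $c_i$ of cycles; in the first case $H_i$ has $c_i+1$ components and in the second $c_i+2$. In $H_i$, each of the two paths is continued by two legs of color $i$, one at each end (both at the same vertex if the path has only one vertex). These two legs form a \emph{path pair}. The three colors give six path pairs, which partition $L$.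

Let $\Gamma$ be the multigraph with vertex set $L$ that has one edge for each outer pair and one edge for each path pair. Every leg is in exactly one pair of each sort, so every component of $\Gamma$ is a cycle on which the two sorts alternate. Such a cycle has even length (length $2$ when a pair is of both sorts). Hence there is a map $\sigma\colon L\to\{0,1\}$ that takes both values on every outer pair and on every path pair.

Now move the inner end of each leg $\ell$ to $v^{\sigma(\ell)}$. Precisely, for each outer end $x$ and $\varepsilon\in\{0,1\}$ there is exactly one leg $\ell$ with outer end $x$ and $\sigma(\ell)=\varepsilon$, because $\sigma$ separates outer pairs, and we put $\chi'(xv^\varepsilon)=\chi(\ell)$. On all edges outside $L$ put $\chi'=\chi$. At each outer end the colors of the two legs are either kept or swapped. This gives (a) and shows that $\chi'$ is balanced at all vertices other than $v^0,v^1$. Since $\sigma$ separates path pairs, in $H_i'$ each of $Q_i,Q_i'$ has one end joined to $v^0$ and the other joined to $v^1$, and these are all four edges of color $i$ at the fiber of $v$. So $v^0$ and $v^1$ have degree $2$ in $H_i'$, and $v^0,Q_i,v^1,Q_i'$ form a single cycle. Thus $\chi'$ is balanced and $H_i'$ has $c_i+1$ components, which is (b).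
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:labeling}]
Among the balanced colorings with exactly $w_i(e)$ edges of color $i$ over each $e$, which exist by Lemma~\ref{lem:exists}, choose one for which the total number of components of $H_1,H_2,H_3$ is least. By Lemma~\ref{lem:merge}, for every vertex $v$ and color $i$ the vertices $v^0,v^1$ lie in the same component of $H_i$. If $uv\notin Z_i$, then $w_i(uv)\ge1$, so an edge of $H_i$ joins the fibers of $u$ and $v$, and both fibers lie in one component of $H_i$. Since $G-Z_i$ is connected, $H_i$ is connected. A connected $2$-factor is a Hamilton cycle.
\end{proof}

\begin{corollary}\label{cor:colorable}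
If $G$ is a connected $3$-edge-colorable cubic graph, then $G[\overline{K_2}]$ has a Hamilton decomposition.
\end{corollary}

\begin{proof}
Let all edges be N-edges, colored by a $3$-edge-coloring. All vertices are of type (I) and each $Z_i$ is empty, so the labeling is connected.
\end{proof}

\section{The Petersen graph with at most two diamonds per edge}\label{sec:petersen}

A labeling without Z-edges is a $3$-edge-coloring, so a labeling of a snark has Z-edges. For the Petersen graph one Z-edge is enough. In $\Pi^{(t)}$ this edge becomes a chain of $t+1$ Z-edges, which must have different colors if the labeling is to be connected, and there are enough colors exactly when $t\le2$.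

\begin{proof}[Proof of Theorem~\ref{thm:petersen}]
For $t\ge3$ there is no decomposition, by Theorem~\ref{thm:counter}. Let $t\le2$. Let $\Pi$ consist of the $5$-cycles $u_0u_1u_2u_3u_4$ and $v_0v_2v_4v_1v_3$ and the spokes $u_mv_m$, $0\le m\le 4$. Put $k=1$ if $t=0$ and $k=2$ if $t\in\{1,2\}$, and let $k'=3-k$, so that $\{k,k'\}=\{1,2\}$. Color all edges of $\Pi$ except $u_0v_0$ as follows:
\[
\begin{array}{ccccc}
u_0u_1 & u_1u_2 & u_2u_3 & u_3u_4 & u_4u_0\\
1&2&1&2&1
\end{array}
\qquad
\begin{array}{ccccc}
v_0v_2 & v_2v_4 & v_4v_1 & v_1v_3 & v_3v_0\\
k&k'&k&k'&k
\end{array}
\]
and $u_mv_m$ has color $3$ for $1\le m\le4$. Every vertex other than $u_0,v_0$ meets all three colors, $u_0$ meets color $1$ twice, and $v_0$ meets color $k$ twice.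

We label $\Pi^{(t)}$ chain by chain. Consider a chain that replaces an edge of color $i$, and let $j,j'$ be the other two colors. All its edges are N-edges. The chain edges get color $i$. In a diamond with poles $y,y'$ and other vertices $p,q$, give $yp$ and $y'q$ color $j$, give $yq$ and $y'p$ color $j'$, and give $pq$ color $i$. Each of $y,y',p,q$ then meets the colors $i,j,j'$, so all vertices of these diamonds are of type (I), and so are $u_m,v_m$ for $m\ne0$.

In the chain that replaces $u_0v_0$, the chain edges are Z-edges whose colors, listed from $u_0$ to $v_0$, are $(1)$ if $t=0$, $(1,2)$ if $t=1$, and $(1,3,2)$ if $t=2$. The first color is $1$ and the last is $k$, so $u_0$ and $v_0$ are of type (II). A diamond of this chain lies between Z-edges of different colors $i,j$, ending at the poles $y,y'$ respectively. Its edges are N-edges: $yp,yq$ have color $i$, $y'p,y'q$ have color $j$, and $pq$ has the third color (Figure~\ref{fig:zchain}). The poles are of type (II), and $p,q$ are of type (I).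

Each $Z_i$ has at most one edge, and $\Pi^{(t)}$ is connected and bridgeless by Lemma~\ref{lem:snark}. Hence the labeling is connected, and Theorem~\ref{thm:labeling} applies.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2,every node/.style={font=\small}]
\foreach \x/\A/\B/\C in {1/1/3/2,4/3/2/1}{
  \draw (\x,0)--node[above left=-2pt]{$\A$}(\x+1,0.6)--node[above right=-2pt]{$\B$}(\x+2,0);
  \draw (\x,0)--node[below left=-2pt]{$\A$}(\x+1,-0.6)--node[below right=-2pt]{$\B$}(\x+2,0);
  \draw (\x+1,0.6)--node[right=-1pt]{$\C$}(\x+1,-0.6);
  \foreach \p in {(\x,0),(\x+1,0.6),(\x+1,-0.6),(\x+2,0)} \fill \p circle (1.6pt);}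
\foreach \x/\A in {0/1,3/3,6/2} \draw[thick,dashed] (\x,0)--node[above]{$\A$}(\x+1,0);
\draw (-0.7,0.5)--node[above]{$1$}(0,0)--node[below]{$1$}(-0.7,-0.5);
\draw (7.7,0.5)--node[above]{$2$}(7,0)--node[below]{$2$}(7.7,-0.5);
\fill (0,0) circle (1.6pt) (7,0) circle (1.6pt);
\node[below] at (0.15,-0.05) {$u_0$}; \node[below] at (6.85,-0.05) {$v_0$};
\end{tikzpicture}
\caption{The labeling of the chain from $u_0$ to $v_0$ in $\Pi^{(2)}$. Numbers are colors, dashed edges are Z-edges, and solid edges are N-edges. The three Z-edges have three different colors.}\label{fig:zchain}
\end{figure}

\section{Three-edge-connected cubic graphs}\label{sec:three}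

The labeling of $\Pi$ just constructed (the case $t=0$) shows the general pattern. The spokes form a perfect matching $M$, and $F=\Pi-M$ is a $2$-factor. One would like to give $M$ color $3$ and to alternate the colors $1,2$ along the cycles of $F$, which fails on odd cycles. At an end of a Z-edge of color $1$ or $2$, however, the color along the cycle does not change, and this repairs the parity. So we look for a set $Z\subseteq M$ with three properties. It must cover an odd number of vertices on each odd cycle of $F$ and an even number on each even cycle. The colors at the two ends of each edge of $Z$ must agree, which can be arranged greedily if $Z$ is a forest after the cycles of $F$ are contracted. And deleting $Z$ must leave the graph connected. Two edge-disjoint spanning trees of the contracted multigraph give all three: $Z$ is chosen inside the first tree, and the second keeps the graph connected. We recall the tools.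

\medskip\noindent\textbf{Edmonds' perfect matching polytope theorem (1965).} Let $P$ be a loopless multigraph and $x\in\mathbb R^{E(P)}$. Then $x$ is a convex combination of incidence vectors of perfect matchings if and only if $x\ge0$, $\sum_{e\ni v}x_e=1$ for every vertex $v$, and $\sum_{e\in\delta(S)}x_e\ge1$ for every set $S$ of vertices with $|S|$ odd.

\medskip\noindent\textbf{Nash-Williams--Tutte theorem (1961).} A multigraph contains $k$ edge-disjoint spanning trees if and only if, for every partition of its vertex set into $r\ge 2$ nonempty parts, at least $k(r-1)$ edges join different parts.

\medskip\noindent\textbf{Joins in trees.} If $A$ is a tree and $T\subseteq V(A)$ has even size, there is a set $Z\subseteq E(A)$ such that a vertex is incident with an odd number of edges of $Z$ if and only if it lies in $T$. To see this, split $T$ into pairs, take the path in $A$ between the two vertices of each pair, and let $Z$ consist of the edges lying on an odd number of these paths. The number of edges of $Z$ at a vertex has the parity of the sum of its degrees in the paths, which is odd exactly for the ends of the paths. Such a set $Z$ is a \emph{$T$-join}.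

\medskip
If every cut of a multigraph has at least $c$ edges, then a partition into $r$ parts is crossed by at least $cr/2$ edges, since each crossing edge leaves two parts. With $c=4$ this is $2(r-1)+2$, two more than two spanning trees require. With $c=3$ the bound falls short once $r>4$, and indeed the Petersen graph has $15<2\cdot 9$ edges. The contracted multigraph inherits only $c=3$ from $3$-edge-connectivity, so $M$ must be chosen to contain no $3$-edge-cut. Edmonds' theorem provides such an $M$.

For use in Section~\ref{sec:split} we prove more than Theorem~\ref{thm:three} needs: multigraphs are allowed, some edges are required to be N-edges, and connectedness is strengthened. A labeling of $G$ is \emph{robust} if it is connected and no N-edge is a bridge of any of $G-Z_1$, $G-Z_2$, $G-Z_3$.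

\begin{lemma}\label{lem:three}
Let $P$ be a $3$-edge-connected cubic loopless multigraph and let $B\subseteq E(P)$ with $|B|\le8$. Then $P$ has a robust labeling in which all edges of $B$ are N-edges.
\end{lemma}

\begin{proof}
\emph{The matching.} The number of vertices of $P$ is even, so every set $S$ of odd size defines a cut, and $|\delta(S)|\ge3$. Hence the vector with all entries $\frac13$ satisfies Edmonds' conditions. Reading the coefficients of the convex combination as probabilities, we obtain a random perfect matching $M$ that contains each edge with probability $\frac13$. If $\delta(S)$ is a $3$-edge-cut, then $|S|$ is odd by \eqref{eq:parity}, so every perfect matching meets $\delta(S)$ at least once. The expected size of $M\cap\delta(S)$ is $1$, so every matching of positive probability meets every $3$-edge-cut exactly once. The expected size of $M\cap B$ is $|B|/3<3$. We may therefore fix a perfect matching $M$ that meets every $3$-edge-cut exactly once and has $|M\cap B|\le2$.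

\emph{Two spanning trees.} Let $F=P-M$, a $2$-factor, and let $H$ be the multigraph obtained from $P$ by contracting each cycle of $F$ to a vertex. Then $E(H)=M$, and edges of $M$ with both ends on the same cycle become loops. A cut of $H$ is a cut of $P$ contained in $M$. It has at least three edges, and not exactly three by the choice of $M$. So every cut of $H$ has at least four edges, and for every partition of $V(H)$ into $r\ge2$ parts, at least $4r/2-2=2(r-1)$ edges of $H-(M\cap B)$ join different parts. By the Nash-Williams--Tutte theorem, $H-(M\cap B)$ has two edge-disjoint spanning trees $A_1,A_2$; if $H$ has one vertex, both are trivial.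

\emph{The set $Z$.} Let $T\subseteq V(H)$ be the set of odd cycles of $F$. It has even size because $|V(P)|$ is even. Let $Z\subseteq E(A_1)$ be a $T$-join in $A_1$, and put $J=M\setminus Z$. Then $Z$ is a forest in $H$, and $Z\cap B=\emptyset$. Moreover $P-Z$ is connected, because it contains all cycles of $F$ and the edges of $A_2$, which link these cycles.

\emph{The labeling.} The edges of $Z$ are Z-edges and all other edges are N-edges; in particular the edges of $B$ are N-edges. The edges of $J$ get color $3$. Let $K$ be a cycle of $F$. Each vertex of $K$ is on exactly one edge of $M$. Since $Z$ contains no loop of $H$, the number of vertices of $K$ on edges of $Z$ is the number of edges of $Z$ at the vertex $K$ of $H$, which has the parity of $|V(K)|$. So an even number of vertices of $K$ are on edges of $J$. Hence the edges of $K$ can be colored with $1$ and $2$ so that, going around $K$, the color changes exactly at the vertices on edges of $J$. There are two such colorings, obtained from each other by exchanging $1$ and $2$. In both, the two edges of $K$ at an end of an edge of $Z$ have equal colors.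

In each component of the forest $(V(H),Z)$ choose a root and color the root cycle in either way. Then proceed away from the root. When a cycle $K'$ is reached from an already colored cycle $K$ along $z=xx'\in Z$, with $x$ on $K$ and $x'$ on $K'$, choose the coloring of $K'$ in which the two edges at $x'$ have the color of the two edges of $K$ at $x$, and give $z$ this color. Each cycle other than a root is reached along exactly one edge of $Z$, so no conflict arises. Now the ends of edges of $J$ meet N-edges of colors $1,2,3$ and are of type (I), and the ends of edges of $Z$ are of type (II). The labeling is connected because each $P-Z_i$ contains the connected spanning subgraph $P-Z$.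

\emph{Robustness.} An edge of $F$ lies on a cycle of $F$, which is contained in every $P-Z_i$. Let $g\in J$. Since $Z_3=\emptyset$, the edge $g$ is not a bridge of $P-Z_3=P$. Suppose that $g$ is a bridge of $P-Z_i$ with $i\in\{1,2\}$, and let $S$ be the vertex set of a component of $P-Z_i-g$. Then $g\in\delta(S)\subseteq Z_i\cup\{g\}$. By \eqref{eq:four} and \eqref{eq:parity}, $\sum_{e\in\delta(S)}w_i(e)$ is even. But $w_i$ vanishes on $Z_i$, and $w_i(g)=1$ because $g$ is an N-edge of color $3\ne i$. So the sum is $1$, a contradiction.
\end{proof}

The bound $|B|\le 8$ is what keeps $|M\cap B|$ within the two spare edges in the count for $A_1,A_2$. Some bound is necessary: if $P$ is the Petersen graph and $B=E(P)$, the labeling would be a $3$-edge-coloring.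

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Lemma~\ref{lem:three} with $B=\emptyset$ gives a connected labeling of $G$, and Theorem~\ref{thm:labeling} applies.
\end{proof}

\begin{remark}
A graph is \emph{cyclically $4$-edge-connected} if no deletion of at most three edges leaves two components that both contain a cycle. Theorem~\ref{thm:three} covers every cyclically $4$-edge-connected snark $G$. Indeed, $G$ is connected and bridgeless, and it has no $2$-edge-cut $\delta(S)$: otherwise $|S|\ge2$, so $G[S]$ would have $(3|S|-2)/2\ge|S|$ edges and hence a cycle, and the same would hold for the complement of $S$.
\end{remark}

\section{Splitting along 2-edge-cuts}\label{sec:split}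

A graph with $2$-edge-cuts can be cut into $3$-edge-connected pieces, and one can try to glue labelings of the pieces. Let $G$ be a connected bridgeless cubic loopless multigraph, some of whose edges may be \emph{marked}, and let $\delta(S)=\{e,f\}$ be a $2$-edge-cut, with $e=x_1y_1$, $f=x_2y_2$ and $x_1,x_2\in S$. Write $\overline S=V(G)\setminus S$. \emph{Splitting} $G$ along this cut replaces it by
\[
G_1=G[S]+d_1 \qquad\text{and}\qquad G_2=G[\overline S]+d_2,
\]
where $d_1$ is a new edge joining $x_1$ and $x_2$, and $d_2$ is a new edge joining $y_1$ and $y_2$. The edges $d_1,d_2$ are marked, and the edges of $G[S]$ and $G[\overline S]$ keep their marks. The new edge may be parallel to an old one, which is why multigraphs are needed.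

\begin{lemma}\label{lem:split}
The multigraphs $G_1$ and $G_2$ are connected, bridgeless, cubic and loopless.
\end{lemma}

\begin{proof}
By symmetry we consider $G_1$. Suppose that $x_1=x_2$. The third edge $g$ at $x_1$ is not a loop and not in $\delta(S)$, so it joins $x_1$ to $S\setminus\{x_1\}$, and $\delta(S\setminus\{x_1\})=\{g\}$. This makes $g$ a bridge of $G$, which is excluded. So $x_1\ne x_2$, the edge $d_1$ is not a loop, and $G_1$ is cubic.

If $C$ is the vertex set of a component of $G[S]$, then $\delta(C)\subseteq\delta(S)$, and $|\delta(C)|\ge2$ because $G$ is connected and bridgeless. Different components give disjoint sets $\delta(C)$, so there is only one component. Thus $G_1-d_1=G[S]$ is connected, which shows that $G_1$ is connected and that $d_1$ is not a bridge. If another edge $g$ were a bridge of $G_1$, then $x_1,x_2$ would lie in the same component of $G_1-g$, being joined by $d_1$. The vertex set $C$ of the other component would satisfy $\delta(C)=\{g\}$ in $G$, a contradiction.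
\end{proof}

Both parts have fewer vertices than $G$, so repeated splitting stops, and it stops when no part has a $2$-edge-cut, that is, when all parts are $3$-edge-connected. A \emph{complete splitting} of a connected bridgeless cubic graph, which starts with no marked edges, is such a sequence of splits, and the final parts are its \emph{pieces}.

To glue labelings of $G_1$ and $G_2$, we give $e$ and $f$ the common label of $d_1$ and $d_2$. Two things can go wrong. If the common kind is Z and the color is $i$, then $G-Z_i$ has lost the whole cut $\{e,f\}$; this is why marked edges are required to be N-edges. If $d_1$ is a bridge of $G_1-Z_i$ and $d_2$ is a bridge of $G_2-Z_i$, then $G-Z_i$ consists of four components joined by only two edges and is disconnected; robustness rules this out, and it survives gluing.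

\begin{theorem}\label{thm:split}
Let $G$ be a connected bridgeless cubic graph. Suppose that in some complete splitting of $G$ every piece is $3$-edge-colorable or has at most $8$ marked edges. Then $G[\overline{K_2}]$ has a Hamilton decomposition. In particular, this holds if the splitting has at most $9$ pieces.
\end{theorem}

\begin{proof}
We show that every multigraph that occurs in the course of the splitting has a robust labeling in which all its marked edges are N-edges. For $G$ itself, Theorem~\ref{thm:labeling} then gives the decomposition.

For a $3$-edge-colorable piece, let all edges be N-edges colored by a $3$-edge-coloring; each $Z_i$ is empty and the piece is connected and bridgeless, so the labeling is robust. For any other piece apply Lemma~\ref{lem:three} with $B$ the set of marked edges.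

Now undo the splits in reverse order. Let $G'$ be split along $\{e,f\}$ into $G_1,G_2$, with the notation above, and suppose that $G_1$ and $G_2$ have robust labelings whose marked edges, among them $d_1$ and $d_2$, are N-edges. Permuting the colors of a robust labeling gives a robust labeling, so we may assume that $d_1$ and $d_2$ have the same color. Let $e$ and $f$ be N-edges of this color, and let all other edges of $G'$ keep their labels. At each of $x_1,x_2,y_1,y_2$ one edge has been replaced by an edge with the same label, so all vertices keep their types. A marked edge of $G'$ is $e$, $f$, or a marked edge of $G_1$ or $G_2$, so it is an N-edge.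

Fix a color $i$, and let $R_m$ ($m=1,2$) be obtained from $G_m$ by deleting $d_m$ and the Z-edges of color $i$. Since $d_m$ is an N-edge and the labeling of $G_m$ is robust, $R_m$ is connected. The multigraph $G'-Z_i$ is the union of $R_1$ and $R_2$ together with $e$ and $f$, so it is connected. A path from $x_1$ to $x_2$ in $R_1$ and a path from $y_1$ to $y_2$ in $R_2$ form with $e$ and $f$ a cycle, so neither $e$ nor $f$ is a bridge of $G'-Z_i$. Any other N-edge $g$ lies in $R_1$ or $R_2$, say in $R_1$, and by robustness it lies on a cycle of $R_1+d_1$. If this cycle avoids $d_1$, it is a cycle of $G'-Z_i$. If it uses $d_1$, replace $d_1$ by $e$, a path from $y_1$ to $y_2$ in $R_2$, and $f$. In both cases $g$ lies on a cycle of $G'-Z_i$. So the labeling of $G'$ is robust.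

For the last statement, each split increases the number of parts by one, so at most $9$ pieces means at most $8$ splits. The two marked edges created by one split lie in different parts and never again in the same part. Hence a piece contains at most one marked edge from each split, and at most $8$ in total.
\end{proof}

\begin{example}
Let $P$ be a $3$-edge-connected cubic graph, and let $G$ be obtained from $P$ by replacing at most eight edges by chains of arbitrary lengths. Split off the diamonds one at a time, along the cuts $\delta(V(D))$. Each split produces a copy of $K_4$, which is $3$-edge-connected and $3$-edge-colorable, and shortens one chain by one diamond. What remains at the end is $P$ with one marked edge for each chain. By Theorem~\ref{thm:split}, $G[\overline{K_2}]$ has a Hamilton decomposition. For $\Pi^{(t)}$ with $t\ge1$, the same splitting ends in the Petersen graph with all $15$ edges marked, and there, by Theorem~\ref{thm:petersen}, the outcome depends on the length of the chains.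
\end{example}

\begin{thebibliography}{1}

\bibitem{HDP}
\emph{The Hamilton Decomposition Problem},
\texttt{https://45acc.github.io/slides/Davies.pdf}.

\end{thebibliography}
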